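# Outerplanar graphs are sp-greedy

## Two tokens on every vertex of a triangle, a four-cycle and $K_{2,3}$

Put two tokens on each vertex of a triangle and let Lister and Painter play. In each round Lister marks some uncolored vertices, and every marked vertex pays one token. Painter answers by coloring some of the marked vertices, no two of them adjacent, and colored vertices leave the game. Lister wins as soon as an uncolored vertex has no token left.

On this triangle Lister marks all three vertices. Painter can color at most one, so two adjacent vertices with one token each remain. Lister marks both, Painter colors at most one, and the other has nothing left. So Lister wins.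

Redistribute the six tokens as $1,2,3$. Now Painter wins by always coloring the marked vertex that started with the fewest tokens. The first vertex is colored when it is first marked. The second is passed over at most once, in the round in which the first is colored. The third is passed over at most twice. With five tokens Painter cannot win. The distributions are $(1,1,3)$ and $(1,2,2)$. In the first, Lister marks the two vertices with one token. In the second he marks everything: Painter must color the vertex with one token, and $(1,1)$ remains on an edge. So six is the cheapest price of a triangle.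

Here are the rules in general. All graphs are finite and simple.

**Definition (the game).** The Lister/Painter game is played on a graph $G$ with $f:V(G)\to\mathbb N$, where initially each vertex $v$ holds $f(v)\ge 1$ tokens. In each round Lister marks a nonempty set $M$ of uncolored vertices, removing one token from each vertex of $M$. Painter chooses an independent set $D\subseteq M$ and colors it; the vertices of $D$ are removed from further play. Lister wins if after some response an uncolored vertex has no tokens left. Painter wins if all vertices eventually get colored. $G$ is *$f$-paintable* if Painter has a winning strategy.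

Every round uses up tokens, so the game is finite and one of the players has a winning strategy.

**Definition (sum-paintability, sp-greedy).** The sum-paintability of $G$ is the minimum of $\sum_v f(v)$ over all $f$ for which $G$ is $f$-paintable. Put $\sigma(G)=|V(G)|+|E(G)|$. $G$ is *sp-greedy* if its sum-paintability equals $\sigma(G)$.

The number $\sigma(G)$ is always enough, by the strategy we used on the triangle.

**(G) The greedy strategy.** *If the vertices of $H$ can be ordered so that $g(v)\ge 1+\#\{\text{earlier neighbors of }v\}$ for all $v$, then $H$ is $g$-paintable.* Painter goes through the marked set in the given order and colors each vertex that has no neighbor colored in this round. When a marked vertex $v$ stays uncolored, an earlier neighbor is colored in that round. Each earlier neighbor is colored once, so $v$ is passed over fewer than $g(v)$ times. With equality in the condition, $\sum g=|V|+|E|$. So the sum-paintability is at most $\sigma(H)$.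

Is greedy ever wasteful? Try the four-cycle with two tokens everywhere. The total is $8=\sigma(C_4)$, but no ordering justifies it, since the last vertex has two earlier neighbors and would need three tokens. Painter wins nevertheless. If $M$ contains two opposite vertices, he colors them, and the others are isolated with at least one token each. Otherwise $M$ is one vertex or two adjacent vertices, and he colors one of them. What remains is a path on three vertices with two tokens each, except that one end may have one token. Order the path starting from that end and use (G).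

Now take $K_{2,3}$ with sides $\{a,b\}$ and $\{1,2,3\}$, again with two tokens everywhere. The total is $10$, while $\sigma(K_{2,3})=5+6=11$. Let $J=M\cap\{1,2,3\}$. Painter wins as follows.

* If $a,b\in M$, he colors both. The rest is isolated with at least one token each.
* If $M\cap\{a,b\}=\varnothing$, he colors $J$. What remains is a four-cycle, a path on three vertices, or two isolated vertices, all tokens being $2$. Painter wins the first by the previous paragraph and the others by (G).
* If $M\cap\{a,b\}=\{a\}$ and $|J|\le1$, he colors $a$. A star with center $b$ remains, with two tokens everywhere except that one leaf may have one. Use the order: that leaf, $b$, the other leaves.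
* If $M\cap\{a,b\}=\{a\}$ and $|J|\ge2$, he colors $J$. There remain $a$ with one token, $b$ with two, and at most one vertex $i\in\{1,2,3\}$, with two. Use the order $a,i,b$; recall that $a,b$ are not adjacent.

The case $M\cap\{a,b\}=\{b\}$ is symmetric. So $K_{2,3}$ is *not* sp-greedy: Painter saves one token.

Which graphs allow no saving? A graph is *outerplanar* if it has a planar embedding in which every vertex lies on the boundary of the unbounded face. The Chartrand–Harary theorem says that a graph is outerplanar if and only if it has no $K_4$-minor and no $K_{2,3}$-minor. So outerplanar graphs avoid the example just found. The text "Online Choosability Of Graphs" (https://core.ac.uk/download/158311044.pdf) contains the conjecture that every outerplanar graph is sp-greedy. It is true.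

**Theorem 1.** Every outerplanar graph is sp-greedy.

**Theorem 2.** Every graph with no $K_{2,3}$-minor is sp-greedy, and $K_{2,3}$ is not sp-greedy. Hence the $K_{2,3}$-minor-free graphs form the largest minor-closed class all of whose members are sp-greedy.

Nearly all the work is in Theorem 1, and we always argue on Lister's side: given fewer than $\sigma(G)$ tokens, he must win.

## Reductions: shrinking a position while keeping Lister's win

We need moves that replace a position by a smaller one, so that induction can be used.

**Definition (position, deficiency).** A *position* is a pair $(G,f)$ with $f:V(G)\to\mathbb Z$. It is *losing* if Lister has a winning strategy; a position with $f(v)\le0$ for some (uncolored) vertex $v$ counts as losing. For $f\ge1$, losing means not $f$-paintable. Put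
$$\operatorname{def}(G,f)=\sum_v f(v)-|V(G)|-|E(G)| .$$

We write $v\mapsto t$ for "give $v$ exactly $t$ tokens" and $v{:}t$ for "$v$ currently has $t$ tokens". For a set $A$ let $f(A)=\sum_{v\in A}f(v)$, and let $1_A$ be its indicator function. By (G), $G$ is sp-greedy if and only if every $(G,f)$ with $f\ge 1$ and negative deficiency is losing. Deficiency $0$ decides nothing: on a triangle, $(1,2,3)$ and $(2,2,2)$ both have deficiency $0$; the first is won by Painter and the second is losing.

**(L0)** *If $H$ is a subgraph of $G$, $(H,g)$ is losing and $f\le g$ on $V(H)$, then $(G,f)$ is losing.* Lister plays only on $H$. Painter's answers are independent in $H$, and fewer tokens only help Lister.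

**(L1)** *If $M\ne\varnothing$ and $(G-D,f-1_M)$ is losing for every maximal independent set $D$ of $G[M]$, then $(G,f)$ is losing.* Lister marks $M$. If Painter colors $D_0$, extend it to a maximal independent set $D\supseteq D_0$ of $G[M]$. The actual position $(G-D_0,f-1_M)$ contains the losing position $(G-D,f-1_M)$, so (L0) applies.

**(L2)** *If $f(v)=1$ and $(G-v,f-1_{N(v)})$ is losing, then $(G,f)$ is losing.* Lister marks $\{v\}\cup N(v)$. Painter must color $v$, hence exactly $v$. (If $f(v)\le 0$, the position is losing anyway.)

**(L3)** *Let $A\subseteq V(G)$, $z\in V(G)\setminus A$. If $G[A\cup\{z\}]$ with $z\mapsto t$ (and $f$ on $A$) is losing, and $(G-A,f-t\,1_z)$ is losing, then $(G,f)$ is losing.* If $t\le0$, then $f\le f-t\,1_z$ and (L0) suffices. Let $t\ge1$. Lister plays the first strategy, pretending that $z$ has $t$ tokens. It ends with an uncolored vertex without pretended tokens. If this vertex is in $A$, Lister has won. Otherwise it is $z$: it is uncolored, has $f(z)-t$ real tokens, and the rest of $G-A$ is untouched. Lister continues with the second strategy.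

**Definition (burden).** $A$ *burdens $z$ by $t$* if $G[A\cup\{z\}]$ with $z\mapsto t$ is losing.

By (L3) we may then delete $A$ and subtract $t$ from $z$. Every $A$ burdens $z$ by $0$. Example: a vertex $x$ with one token, adjacent to $z$, burdens $z$ by $1$, because $x,z$ are then adjacent with one token each.

In (L0), (L2), (L3), "the smaller position is losing" implies "the original one is losing". We call these steps *reductions*; they can be chained.

**(F1)** *Two adjacent vertices with one token each are losing. A triangle with tokens $2,2,2$ is losing.* We saw both at the start. So in a triangle $p,y,z$ with $p{:}2$, $y{:}2$, the set $\{p,y\}$ burdens $z$ by $2$.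

## A smallest counterexample, and what happens at an ear

Suppose Theorem 1 fails. Let $G$ be an outerplanar graph with $|V(G)|$ minimum that is not sp-greedy. Some $f\ge1$ has negative deficiency and $G$ is $f$-paintable. Adding tokens preserves paintability by (L0), so we fix $f\ge1$ with
$$G\ f\text{-paintable},\qquad \operatorname{def}(G,f)=-1 .$$
By minimality, and because positions with a nonpositive entry are losing, we have:

**(∗)** *If $G'$ is a nonempty outerplanar graph with fewer vertices than $G$ and $\operatorname{def}(G',f')<0$, then $(G',f')$ is losing.*

From now on $(G,f)$ is this position. Subgraphs of $G$ are outerplanar. Whenever we show that $(G,f)$ is losing, that is a contradiction.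

**Lemma 1.** $G$ is 2-connected with $|V(G)|\ge3$. With $h(v)=f(v)-1$ and $\lambda(v)=\deg(v)-h(v)$, every vertex satisfies $h(v)\ge1$ and $\lambda(v)\ge1$.

*Proof.* If $G$ is disconnected, some component has negative deficiency, since deficiencies add up; use (∗) and (L0). Suppose $G=G_1\cup G_2$ with $V(G_1)\cap V(G_2)=\{w\}$ and both parts proper. Put $t=|V(G_1)|+|E(G_1)|-1-f(V(G_1)\setminus\{w\})$. Then $G_1$ with $w\mapsto t$ has deficiency $-1$. For $G_2$ with $w\mapsto f(w)-t$ the deficiency is
$$f(V(G))-\bigl(|V(G_1)|+|E(G_1)|-1\bigr)-|V(G_2)|-|E(G_2)|=f(V(G))-|V(G)|-|E(G)|=-1,$$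
because $|V(G_1)|+|V(G_2)|=|V(G)|+1$. Both are losing by (∗), and (L3) with $A=V(G_1)\setminus\{w\}$, $z=w$ shows that $(G,f)$ is losing. If $|V(G)|=1$, the deficiency forces $f=0$, which is impossible. If $G=K_2$, then $f=(1,1)$, which is losing by (F1). So $G$ is 2-connected with at least three vertices.

If $f(v)=1$, then $(G-v,f-1_{N(v)})$ has deficiency $-1-1-\deg(v)+1+\deg(v)=-1$. It is losing by (∗), so $(G,f)$ is losing by (L2). Hence $h(v)\ge1$. Finally $\operatorname{def}(G-v,f)=-1-f(v)+1+\deg(v)=-1+\lambda(v)$. If $\lambda(v)\le0$, this is negative; use (∗) and (L0). $\square$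

So $\lambda(v)$ measures how much deleting $v$ raises the deficiency, and it always does. The first thing one would try is to peel off a vertex $x$ of degree $2$, say with neighbors $s,t$. Lemma 1 gives $1\le h(x)\le1$, that is, $f(x)=2$ and $\lambda(x)=1$. Deleting $x$ raises the deficiency from $-1$ to $0$, and (∗) says nothing there. This is a real obstacle: a position of deficiency $0$ may be won by Painter, for example $K_2$ with tokens $(1,2)$.

A better use of $x$ is to mark it together with $s$. If Painter colors $x$, then $G-x$ remains and $s$ has lost a token; the deficiency is $-1+1-1=-1$ and (∗) applies. If he colors $s$, then $x$ has one token left and burdens $t$ by $1$; after deleting $x$ and subtracting $1$ from $t$ we have deficiency $-1+\lambda(s)-1$. (Deleting $s$ adds $\lambda(s)$, the mark on $x$ costs $1$, and deleting $x$ changes tokens by $-1-1$ and vertices plus edges by $-2$.) So Lister wins unless $\lambda(s)\ge2$. We get no contradiction, but we get a *stronger inequality at the neighbors*.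

The proof pushes this mechanism inward. The inequalities at one level force the structure and the tokens at the next level completely, and the resulting rigid pieces, the gadgets $\Gamma_1,\Gamma_2,\Gamma_3,\Gamma_4$, are nested triangles. At the fifth level the inequalities become inconsistent. For this we need a bookkeeping system that handles many marks inside gadgets at once.

## Nested triangles: the gadgets $\Gamma_k$, and frames

**Definition (gadget).** An edge $st$ *carries $\Gamma_k$ via $A$* if either $k=0$ and $A=\varnothing$, or $k\ge1$ and $A=\{z\}\sqcup A_1\sqcup A_2$, where the *apex* $z$ is adjacent to $s$ and $t$, $f(z)=k+1$, $sz$ carries $\Gamma_{k-1}$ via $A_1$, $zt$ carries $\Gamma_{k-1}$ via $A_2$, and $N(z)\subseteq A_1\cup A_2\cup\{s,t\}$.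

The definition is symmetric in $s,t$, and by induction $N(A)\subseteq A\cup\{s,t\}$. Here are the names we use throughout.

* $\Gamma_1$ on $st$: one vertex $x$ adjacent to $s,t$, with $f(x)=2$.
* $\Gamma_2$ on $st$: $p\sim s,t$ with $f(p)=3$; $x\sim s,p$ and $y\sim p,t$ with $f(x)=f(y)=2$.
* $\Gamma_3$ on $st$: $z\sim s,t$ with $f(z)=4$. On $sz$: $p_1\sim s,z$; $x_1\sim s,p_1$; $y_1\sim p_1,z$. On $zt$: $p_2\sim z,t$; $x_2\sim z,p_2$; $y_2\sim p_2,t$. Here $f(p_i)=3$ and $f(x_i)=f(y_i)=2$. Inside $A$ the vertex $s$ sees $x_1,p_1,z$, the vertex $t$ sees $z,p_2,y_2$, and $N(z)=\{s,t,p_1,y_1,p_2,x_2\}$.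
* $\Gamma_4$ on $st$: an apex $q$ with $f(q)=5$ and a $\Gamma_3$ on each of $sq,qt$.

Let $e^*(B)$ be the number of edges meeting $B$. If $st$ carries $\Gamma_k$ via $A$, then
$$|A|+e^*(A)-f(A)=k,\qquad |N(s)\cap A|=|N(t)\cap A|=k. \tag{1}$$
Both hold for $k=0$. For $k\ge1$, there are no edges between $A_1$ and $A_2$, and the edges meeting $A$ are those meeting $A_1$, those meeting $A_2$, and $zs,zt$. So the first quantity is $2(k-1)+1+2-(k+1)=k$. Next, $N(A_2)\subseteq A_2\cup\{z,t\}$, so $N(s)\cap A=(N(s)\cap A_1)\cup\{z\}$ has size $(k-1)+1$; symmetrically for $t$.

**Definition (frame).** A *frame* is a set $K\subseteq V(G)$, the *core*, such that $V(G)\setminus K$ is partitioned into sets $A_e$, one for each $e\in E(G[K])$ (possibly empty), with $e$ carrying some $\Gamma_{k_e}$ via $A_e$.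

By (1), a core vertex has $k_e$ neighbors in $A_e$ for every core edge $e$ at it, and no neighbors in the other attachments. Hence for $v\in K$
$$\deg(v)=\sum_{e\ni v}(k_e+1),\qquad -1=\operatorname{def}(G,f)=\sum_{v\in K}h(v)-\sum_{e\in E(G[K])}(k_e+1). \tag{2}$$
In the second formula each core edge contributes itself and its attachment, $-1-k_e$.

*Example.* The same count works in any position. Take an edge $st$ with $s{:}2$, $t{:}2$ and a $\Gamma_2$ on it. It has $5$ vertices, $7$ edges and $2+2+3+2+2=11$ tokens, so its deficiency is $-1$. With core $\{s,t\}$ and $k_{st}=2$ the count is $1+1-3=-1$. With core $\{s,t,p\}$, where $sp,pt$ carry $\Gamma_1$ and $st$ carries $\Gamma_0$, it is $1+1+2-(2+2+1)=-1$.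

## Strength, burdens and schemes

Suppose Lister marks vertices inside an attachment. If both ends of the core edge stay uncolored, we ask how much deficiency the remaining attachment still absorbs. If one end gets colored, we ask how heavily the remaining attachment burdens the other end. The next two definitions measure exactly this.

**Definition (strength).** In a position, let $A$ be attached to an edge $st$, that is, $N(A)\subseteq A\cup\{s,t\}$ and $s,t$ are uncolored. $A$ has *strength $\ge\omega$* if there are reductions which delete only vertices of $A$, lower tokens only on $A\cup\{s,t\}$, are valid whatever the tokens of $s,t$ are, and lead to a set $B\subseteq A$ with tokens $f''$, having lowered $s,t$ by $c_s,c_t\ge0$, such that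
$$1+|B|+e^*(B)-f''(B)+c_s+c_t\ge\omega .$$
Here $e^*$ counts edges of the current graph. The leading $1$ stands for the edge $st$.

*Example.* An untouched $\Gamma_k$ has strength $k+1$, by (1) with no reductions. A $\Gamma_1$ whose vertex $x$ is colored has strength $1$, with $B=\varnothing$.

**Definition (scheme).** A *scheme of type $(\kappa;b_s,b_t)$* on an edge $st$ carrying $\Gamma_k$ via $A$ is a set $M_A\subseteq A$ to be marked, such that after the round, in which $D$ is a maximal independent set of the marked graph and $D_A=D\cap A$:

* (N) if $s,t\notin D$, then $A\setminus D_A$ has strength $\ge k+1-\kappa$;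
* (S) if $s\in D$, then $A\setminus D_A$ burdens $t$ by $b_t$;
* (T) if $t\in D$, then $A\setminus D_A$ burdens $s$ by $b_s$.

Since $N(A)\subseteq A\cup\{s,t\}$, we know what $D_A$ looks like. In case (N) it is a maximal independent set of $G[M_A]$. In case (S) we have $t\notin D$, and $D_A$ is a maximal independent set of $G[M_A\setminus N(s)]$. Case (T) is symmetric. Note that $b_t$ is the burden on $t$ when $s$ is colored. Marking nothing is a scheme of type $(0;0,0)$.

*Example.* On an edge carrying $\Gamma_1$, mark $x$. In case (N), $x$ is colored and the strength is $1=2-1$. In case (S), $x$ is not colored, has one token, and burdens $t$ by $1$. This is a scheme of type $(1;1,1)$. We call it S1; it is what we used at the ear.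

## The accounting lemma

Here the local data are combined into one number for each answer of Painter on the core.

**Lemma 2 (accounting).** Given a frame with core $K$, let Lister mark $M=M_K\cup\bigcup_e M_e\neq\varnothing$ with $M_K\subseteq K$ and with schemes $M_e$ on the core edges, of cost $\kappa_e$. Write $b_e(u)$ for the burden on $u$ when the other end of $e$ is colored. Let $D$ be a maximal independent set of $G[M]$ and $X=D\cap K$. For $u\in K\setminus X$ put
$$g(u)=f(u)-[u\in M_K]-\sum_{e=vu,\ v\in X}b_e(u).$$

(a) *Overload.* If $g(u)\le0$ for some $u\in K\setminus X$, then $(G-D,f-1_M)$ is losing.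

(b) If
$$\beta(X)=\sum_{u\in K\setminus X}(g(u)-1)-\sum_{e\cap X=\varnothing}(k_e+1-\kappa_e)$$
is negative, then $(G-D,f-1_M)$ is losing.

Moreover,
$$\beta(\varnothing)=-1-|M_K|+\sum_e\kappa_e,\qquad \beta(\{v\})=-1+\lambda(v)-|M_K\setminus\{v\}|+\sum_{e\not\ni v}\kappa_e-\sum_{e=vu}b_e(u). \tag{3}$$

*Proof.* **Step 1: remove the attachments at colored core vertices.** Let $e=vu$ with $v\in X$. Then $u\notin X$, and what is left of $A_e$ is adjacent, outside itself, only to $u$. It burdens $u$ by $b_e(u)$, so by (L3) we delete it and subtract $b_e(u)$ from $u$. Doing this for all such $e$ gives the *reduced position*: its core is $K\setminus X$ with tokens $g$, and its *surviving* core edges are those with $e\cap X=\varnothing$. If some $g(u)\le0$, it is losing. This proves (a).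

**Step 2: use strength on the surviving edges.** For each surviving $e=st$ carry out the reductions that show strength $\ge k_e+1-\kappa_e$. They involve only the attachment and $s,t$, and are valid whatever the tokens of $s,t$ are, so they can be done one edge after another. The edge $e$ with its remaining set $B$, together with the lowering of $s,t$, then contributes
$$-(1+|B|+e^*(B)-f''(B))-c_s-c_t\le-(k_e+1-\kappa_e)$$
to the deficiency. So the final deficiency is at most $\beta(X)$.

**Step 3: apply induction.** If $\beta(X)<0$, then $K\setminus X\ne\varnothing$, because for $K=X$ both sums are empty. So the final graph is nonempty. It is an induced subgraph of $G$, hence outerplanar, and has fewer vertices since $D\ne\varnothing$. By (∗) it is losing, and tracing the reductions back, so is $(G-D,f-1_M)$.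

**Step 4: the formulas.** For $X=\varnothing$ we have $g=f-1_{M_K}$ on $K$, and (2) gives the first formula. For $X=\{v\}$, by (2),
$$\sum_{u\in K\setminus v}h(u)-\sum_{e\not\ni v}(k_e+1)=-1-h(v)+\deg(v)=-1+\lambda(v),$$
and the remaining terms record the marks, the burdens and the costs. $\square$

This is how we use it. By (L1), we reach a contradiction once **every** independent set $X\subseteq M_K$ leads to a losing position, by overload, by $\beta(X)<0$, or by one of two corrections below. Every mark on a core vertex gains Lister one token in $\beta(\varnothing)$, every scheme costs him $\kappa_e$, and when a core vertex is colored he collects burdens.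

## A catalogue of schemes for $\Gamma_1$, $\Gamma_2$ and $\Gamma_3$

This is the table to be proved; $b_s$ is the burden on $s$ when $t$ is colored, and vice versa.

| scheme | gadget on $st$ | marked | $\kappa$ | $b_s$ | $b_t$ |
|---|---|---|---|---|---|
| S1 | $\Gamma_1$ | $x$ | 1 | 1 | 1 |
| S2-arrow from $s$ | $\Gamma_2$ | $x$ | 1 | 0 | 2 |
| S2-center | $\Gamma_2$ | $p$ | 2 | 2 | 2 |
| S3-arrow from $s$ | $\Gamma_3$ | $z,x_1,x_2$ | 1 | 1 | 3 |
| S3-full | $\Gamma_3$ | all of $A$ | 1 | 2 | 2 |
| S3-leaf at $t$ | $\Gamma_3$ | $y_2$ | 1 | 2 | 0 |

Mirroring $s\leftrightarrow t$ gives S2-arrow from $t$ with type $(1;2,0)$, S3-arrow from $t$ with type $(1;3,1)$, and S3-leaf at $s$ with type $(1;0,2)$. S1 was done above.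

**(F2)** *$\Gamma_2$ on $st$ with $s,t\mapsto 2$ is losing.* Mark all five vertices and let $D$ be maximal independent. If $s\in D$, then $x,p,t\notin D$, so $y\in D$, since its neighbors $p,t$ are not in $D$. Now $x{:}1,\ p{:}2,\ t{:}1$. (L2) at $x$ gives $p{:}1$, and $p,t$ are adjacent with one token each. The case $t\in D$ is symmetric. If $s,t\notin D$, they are adjacent with one token each.

**S2-arrow from $s$.** (N): $x$ is colored. Take $B=\{p,y\}$ with the four edges $ps,pt,py,yt$ and $3+2$ tokens; $1+2+4-5=2=3-1$. (S): $x$ is adjacent to $s$, so it is uncolored with one token. (L2) at $x$ gives $p{:}2$, and the triangle $p,y,t$ with $t\mapsto2$ is losing by (F1). (T): nothing is claimed, as $b_s=0$.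

**S2-center.** (N): $p$ is colored; delete $x,y$. The strength is $1=3-2$. (S): $p{:}2$, $y{:}2$, and the triangle $p,y,t$ with $t\mapsto2$ is losing. (T): likewise with the triangle $p,x,s$.

**S3-arrow from $s$.** The marked vertices are $z,x_1,x_2$; the only edge among them is $zx_2$. We need strength $\ge3$ in (N).

(N): $D_A$ is $\{x_1,x_2\}$ or $\{x_1,z\}$. In the first case take $B=\{z,p_1,y_1,p_2,y_2\}$ with tokens $3,3,2,3,2$ and the ten edges $zs,zt,zp_1,zy_1,zp_2,p_1s,p_1y_1,p_2t,p_2y_2,y_2t$; the strength is $1+5+10-13=3$. In the second case delete $p_1,y_1$. Now $x_2{:}1$, $p_2{:}3$, $y_2{:}2$, and these burden $t$ by $2$: (L2) at $x_2$ gives $p_2{:}2$, and the triangle $p_2,y_2,t$ with $t\mapsto2$ is losing. The strength is $1+2=3$.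

(S): $z,x_1\in N(s)$, so $D_A=\{x_2\}$. The tokens are $x_1{:}1$, $p_1{:}3$, $y_1{:}2$, $z{:}3$, $p_2{:}3$, $y_2{:}2$; let $t\mapsto3$. (L2) at $x_1$ gives $p_1{:}2$. Now $\{p_1,y_1\}$ burdens $z$ by $2$ (triangle), so $z{:}1$. The remaining neighbors of $z$ are $p_2$ and $t$, so (L2) at $z$ gives $p_2{:}2$, $t{:}2$. The triangle $p_2,y_2,t$ has tokens $2,2,2$ and is losing. So $t$ is burdened by $3$.

(T): $z\in N(t)$, so $D_A=\{x_1,x_2\}$ and $z{:}3$; let $s\mapsto1$. The remaining neighbors of $s$ are $p_1,z$, and (L2) at $s$ gives $p_1{:}2$, $z{:}2$. The triangle $p_1,y_1,z$ has tokens $2,2,2$. So $s$ is burdened by $1$.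

**S3-full.** All seven vertices are marked. We need strength $\ge3$ in (N).

(N), $z\in D_A$: then $p_1,y_1,p_2,x_2\notin D$, so $x_1,y_2\in D$ by maximality. Now $y_1{:}1$, $p_1{:}2$, and these burden $s$ by $1$: (L2) at $y_1$ gives $p_1{:}1$, and $p_1\sim s$. Likewise $x_2{:}1,p_2{:}2$ burden $t$ by $1$. The strength is at least $1+1+1=3$.

(N), $z\notin D_A$: then $z{:}3$. On side $i$ the set $D_A$ contains a maximal independent set of the path $x_ip_iy_i$, that is, $\{x_i,y_i\}$ (put $\varepsilon_i=0$) or $\{p_i\}$ (put $\varepsilon_i=1$). If $\varepsilon_i=0$, keep $p_i$ with two tokens; it has two remaining edges, one to $z$ and one to $s$ (for $i=1$) or $t$ (for $i=2$), and contributes $1+2-2=1$. If $\varepsilon_i=1$, the vertices $x_i,y_i$ have one token each and one remaining neighbor each. For $i=1$, $x_1$ burdens $s$ by $1$ and $y_1$ burdens $z$ by $1$. For $i=2$, $y_2$ burdens $t$ by $1$ and $x_2$ burdens $z$ by $1$. So the side contributes $1$ through $c_s$ or $c_t$ and lowers $z$ by $1$. Keeping $z$ with its edges $zs,zt$, the strength is at least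
$$1+\bigl(1+2-(3-\varepsilon_1-\varepsilon_2)\bigr)+1+1=3+\varepsilon_1+\varepsilon_2\ge3 .$$

(S): $x_1,p_1,z\in N(s)$ are uncolored, so $y_1\in D$, and $D$ contains $\{x_2,y_2\}$ or $\{p_2\}$. The tokens are $x_1{:}1$, $p_1{:}2$, $z{:}3$; let $t\mapsto2$. (L2) at $x_1$ gives $p_1{:}1$. The only remaining neighbor of $p_1$ is $z$, so (L2) at $p_1$ gives $z{:}2$. If $x_2,y_2\in D$, then $p_2{:}2$ and the triangle $z,p_2,t$ has tokens $2,2,2$. If $p_2\in D$, then $x_2{:}1$, $y_2{:}1$; (L2) at $x_2$ gives $z{:}1$, (L2) at $y_2$ gives $t{:}1$, and $z,t$ are adjacent. Losing in both cases. (T) is symmetric.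

**S3-leaf at $t$.** (N): $y_2$ is colored. Compared with the untouched gadget we lose one vertex, two edges and two tokens, so the strength is $4-(1+2-2)=3$. (T): $y_2$ is uncolored with one token; let $s\mapsto2$. (L2) at $y_2$ gives $p_2{:}2$. Then $\{p_2,x_2\}$ burdens $z$ by $2$, so $z{:}2$. Now $s,z$ have two tokens each and $sz$ carries an untouched $\Gamma_2$: losing by (F2). (S): nothing is claimed.

## Losing positions of deficiency zero, and two corrections

In a few cases the accounting ends with $\beta(X)=0$, just one short. Lister gets the missing unit from losing positions whose deficiency is already $0$, as for the triangle with $2,2,2$.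

**(OC)** *If $st$ carries $\Gamma_3$ via $A$ (original tokens), then $G[A\cup\{s,t\}]$ with $(s,t)\mapsto(i,j)\in\{(4,2),(3,3),(2,4)\}$ is losing.* By the count behind (2) its deficiency is $(i-1)+(j-1)-4=0$, so (∗) does not apply to it directly. Mark $s,t$ and use S3-arrow from $t$, S3-full, S3-arrow from $s$, respectively. The burdens are $(b_s,b_t)=(3,1),(2,2),(1,3)$; in each case $(b_s,b_t)=(i-1,j-1)$. If $s\in D$, then $t$ has $j-1=b_t$ tokens and the rest of $A$ burdens $t$ by $b_t$: losing. If $t\in D$, then $s$ has $i-1=b_s$ tokens and is burdened by $b_s$: losing. If $s,t\notin D$, strength $\ge3$ leads to deficiency at most $(i-2)+(j-2)-3=-1$. The remaining graph contains $s,t$ and has at most $8$ vertices, because $|A\cup\{s,t\}|=9$ and something was colored, while $|V(G)|\ge9$. It is losing by (∗). Now (L1) applies.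

Consequently, if $q$ has $j\in\{2,3\}$ tokens and $uq$ carries an unmarked $\Gamma_3$, then $\{q\}\cup A_{uq}$ burdens $u$ by $6-j$.

**(Tail)** *After S3-leaf at $t$ with $s,t$ uncolored (so $y_2$ is colored), suppose $t$ has exactly one token. Then we may delete $t$ and $A$, lower $s$ by $4$, and lower every other remaining neighbor of $t$ outside $A$ by $1$.* (L2) at $t$ deletes $t$, lowers $s$ and the outside neighbors by $1$, and gives $z{:}3$, $p_2{:}2$. We claim that now $A\setminus\{y_2\}$ burdens $s$ by $3$. Let $s\mapsto3$. The set $\{p_2,x_2\}$ burdens $z$ by $2$, so $z{:}1$. The remaining neighbors of $z$ are $s,p_1,y_1$, and (L2) at $z$ gives $s{:}2$, $p_1{:}2$, $y_1{:}1$. (L2) at $y_1$ gives $p_1{:}1$. (L2) at $p_1$ gives $s{:}1$, $x_1{:}1$. Since $s\sim x_1$, this is losing.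

The corrections are applied to the reduced position from the proof of Lemma 2, after Step 1 and before the strengths are used.

**(C1)** *Let $q$ be an uncolored core vertex whose only surviving core edge is $uq$, where $uq$ carries an unmarked $\Gamma_3$ and $g(q)=j\in\{2,3\}$. Then we may delete $q$ and $A_{uq}$ and lower $u$ by $6-j$. This lowers the bound $\beta(X)$ by $1$.* The move is valid by the consequence of (OC). The bound loses the term $j-1$ of $q$ and the term $-4$ of $uq$, and $u$ drops by $6-j$; the change is $-(j-1)+4-(6-j)=-1$.

**(C2)** *Let $w$ be an uncolored core vertex with $g(w)=1$, one of whose surviving core edges is $vw$, carrying $\Gamma_3$ with S3-leaf at $w$, all its other surviving core edges $wu_i$ carrying $\Gamma_0$. Then we may delete $w$ and $A_{vw}$, lower $v$ by $4$ and each $u_i$ by $1$. This lowers the bound by $1$.* This is (Tail) with $t=w$, $s=v$: in the reduced position, the neighbors of $w$ outside $A_{vw}$ are $v$ and the $u_i$. The term of $w$ is $g(w)-1=0$, the term of $vw$ is $-(4-1)=-3$, and each $wu_i$ has term $-1$. The change is $0+3-4+\sum_i(1-1)=-1$.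

Each correction leaves a core vertex ($u$ or $v$), so the final graph is nonempty. As in Step 3 above, the position is losing as soon as the corrected bound is negative.

We can now add the last scheme.

**S4-arrow from $s$.** *Let $st$ carry $\Gamma_4$ with apex $q$, with $A_1$ on $sq$ and $A_2$ on $qt$. Mark only the vertices of S3-arrow from $s$ on $sq$. This is a scheme of type $(1;0,4)$.* (N): $q$ is unmarked, hence uncolored, so the (N) case of S3-arrow applies on $sq$. Thus $A_1$ has strength $\ge3$ by reductions leading to $B_1$ and lowering $s,q$ by $c_s,c_q$; that is, $|B_1|+e^*(B_1)-f''(B_1)+c_s+c_q\ge2$. With $B=B_1\cup\{q\}\cup A_2$ and $q{:}(5-c_q)$, the strength of $A\setminus D_A$ is at least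
$$1+\bigl(|B_1|+e^*(B_1)-f''(B_1)+c_s+c_q\bigr)+(1+2-5)+\bigl(|A_2|+e^*(A_2)-f(A_2)\bigr)\ge1+2-2+3=4=5-1 .$$
Here $1+2$ counts $q$ and the edges $qs,qt$, and the last bracket is $3$ by (1). (S): $A_1\setminus D_A$ burdens $q$ by $3$, so $q{:}2$. By (OC) on $qt$ with $(q,t)\mapsto(2,4)$, $t$ is burdened by $4$. (T): nothing is claimed.

**The scheme $R_b(w\to v)$.** For an edge $wv$ carrying $\Gamma_b$, $0\le b\le4$, let $R_b(w\to v)$ be: no marks, S1, S2-arrow, S3-arrow, S4-arrow (from $w$), respectively. It has $\kappa\le1$ ($\kappa=0$ for $b=0$), and it burdens $v$ by $b$ when $w$ is colored.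

## How many tokens the ends of a gadget hold

The computation at the ear generalizes to an upper bound for $h$. A lower bound needs a different strategy.

**Lemma 3.** If $w$ is an end of an edge carrying $\Gamma_k$ ($0\le k\le4$), then $\lambda(w)\ge k+1$.

*Proof.* For $k=0$ this is in Lemma 1. Let $k\ge1$ and let $wu$ carry $\Gamma_k$ via $A$. Use the frame $K=V(G)\setminus A$, in which $wu$ carries $\Gamma_k$ and all other core edges carry $\Gamma_0$. Take $M_K=\{w\}$ and $R_k(w\to u)$. By (3), $\beta(\varnothing)\le-1-1+1=-1$. If $\lambda(w)\le k$, then $\beta(\{w\})=-1+\lambda(w)-k<0$. These are all possible $X$: contradiction. $\square$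

**Lemma 4.** If $w$ is an end of an edge $rw$ carrying $\Gamma_2$, then $h(w)\ge2$.

*Proof.* By Lemma 1 we only have to exclude $f(w)=2$, so suppose $f(w)=2$. Let the $\Gamma_2$ be $p\sim r,w$; $x\sim r,p$; $y\sim p,w$.

**Step 1: a losing position away from the gadget.** Let $G_0=G-\{x,p,y\}$ and $f_0=f-2\cdot1_r$. Six edges meet $\{x,p,y\}$, so $\operatorname{def}(G_0,f_0)=-1-(7+2)+(3+6)=-1$. By (∗), Lister has a winning strategy $S$ on $(G_0,f_0)$; if $f_0(r)\le0$, then $S$ is over immediately.

**Step 2: follow $S$ on $G$, with extra marks.** Whenever $S$ marks $w$, Lister additionally marks those of $y,p$ that are uncolored. We track what can happen. At the first marking of $w$, there are three possibilities. If $w\in D$, then $y,p\notin D$, and $y{:}1$, $p{:}2$. If $w,y\notin D$, then $w,y$ are adjacent with one token each and Lister wins. If $w\notin D$, $y\in D$, then $p\notin D$, and $w{:}1$, $p{:}2$. At a second marking, $w$ loses its last token, so $w$ must be colored (else Lister wins); then $p\notin D$ and $p{:}1$. The vertex $x$ is never marked.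

**Step 3: the end of $S$.** When $S$ ends, some uncolored $v_0$ has no $f_0$-tokens. If $v_0\ne r$, it has no real tokens and Lister has won. If $v_0=r$, then $r$ is uncolored and has at most $2$ real tokens, and $x{:}2$. The cases are:

* $w$ was colored at its first marking ($y{:}1$, $p{:}2$). (L2) at $y$ gives $p{:}1$; (L2) at $p$ leaves $x,r$ with at most one token each, and they are adjacent.
* $w$ was colored at its second marking ($y$ colored, $p{:}1$). (L2) at $p$, with the same end.
* $w$ is uncolored and was never marked. Then $rw$ carries an untouched $\Gamma_2$ with $w{:}2$ and at most two tokens at $r$: losing by (F2).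
* $w$ is uncolored with one token ($y$ colored, $p{:}2$). (L2) at $w$ leaves the adjacent vertices $p,r$ with at most one token each.

So Lister always wins, a contradiction. $\square$

If $w$ is an end of an edge carrying $\Gamma_3$, it is also an end of an edge carrying $\Gamma_2$, namely $zw$ with $z$ the apex; an end of a $\Gamma_4$-edge is an end of a $\Gamma_3$-edge. So Lemma 4 applies to all ends of edges carrying $\Gamma_2,\Gamma_3,\Gamma_4$.

## Faces of height one to four are gadgets, and no face has height five

**The tree of faces.** Since $G$ is 2-connected and outerplanar, its outer boundary is a Hamiltonian cycle $C$, and the other edges are pairwise non-crossing chords of the disk bounded by $C$. Inner faces are bounded by cycles. Each chord lies on exactly two inner faces and separates the disk, so the weak dual $T$ (nodes: inner faces; edges: chords) is a tree. Let $F_1,\dots,F_\Delta$ be a longest path in $T$, and root $T$ at $F_\Delta$. This face is a leaf of $T$ or its only node, so it has an edge on $C$; fix one and call it $r$. The *parent edge* of a face is the chord it shares with its parent, and $r$ for $F_\Delta$. The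 *height* of a face is the maximum number of faces on a downward path starting at it.

For a face $F$ with parent edge $st$, let $H_F$ be the set of vertices of faces in the subtree of $F$, other than $s,t$. The faces of the subtree fill the part of the disk on $F$'s side of $st$ (the whole disk for the root). So $H_F$ is the set of interior vertices of the arc of $C$ from $s$ to $t$ on that side.

Let $F$ have boundary path $s=w_0,w_1,\dots,w_\ell=t$ besides $st$; $\ell\ge2$. Each edge $w_{i-1}w_i$ is an edge of $C$ or the parent edge of a child $F'$ of $F$; in the latter case $H_{F'}$ is the interior of the arc from $w_{i-1}$ to $w_i$. So $H_F$ is the disjoint union of $\{w_1,\dots,w_{\ell-1}\}$ and the sets $H_{F'}$. A chord at an internal vertex $w_i$ ($1\le i\le\ell-1$) that is not an edge of $F$ lies in a part of the disk cut off by $w_{i-1}w_i$ or $w_iw_{i+1}$, and the same parts contain any edge of $C$ at $w_i$ that is not an edge of $F$. Hence all neighbors of $w_i$ lie in $\{w_{i-1},w_{i+1}\}$ and the sets $H_{F'}$ beyond these two edges.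

**Proposition 5.** Let $k\in\{1,2,3,4\}$. If $F$ has height $k$ and parent edge $st$, then $F$ is a triangle, $st$ carries $\Gamma_k$ via $H_F$, the apex is the third vertex of $F$, and each of the two other edges of $F$ carries $\Gamma_{k-1}$ via the vertices beyond it. There is no face of height $5$.

*Proof.* We use induction on $k=d+1$, $0\le d\le4$. Let $F$ have height $d+1$, with the notation above.

**The setting.** By induction each edge $w_{i-1}w_i$ carries $\Gamma_{a_i}$ via the vertices beyond it, where $a_i=0$ for edges of $C$ and otherwise $a_i$ is the height of the child; so $a_i\le d$ and $\max a_i=d$. Use the frame whose nonempty attachments are these sets; all other core edges carry $\Gamma_0$. Let $w$ be an internal vertex, one of whose two path edges, say $uw$, carries $\Gamma_d$, and let the other, $wv$, carry $\Gamma_b$ with $b\le d$. Then $u\ne v$, and $uw,wv$ are the only core edges at $w$. Write $h=h(w)$. By (2), $\lambda(w)=d+b+2-h$, and Lemmas 1 and 3 ($\lambda(w)\ge d+1$) give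
$$1\le h\le b+1. \tag{4}$$

**What has to be shown for $d\le3$.**

(i) $b=d$ and $h=d+1$.

(ii) No two consecutive internal vertices both lie between two $\Gamma_d$-edges with $h=d+1$.

These suffice. Every path edge has an internal end, since $\ell\ge2$. Starting from an edge with $a_i=d$ and moving along the path in both directions, (i) forces all path edges to carry $\Gamma_d$ and all internal vertices to have $h=d+1$. Then (ii) forces $\ell=2$. So $F$ is a triangle, and $st$ carries $\Gamma_{d+1}$ via $H_F$ with apex $w_1$ and $f(w_1)=d+2$; the condition on $N(w_1)$ was checked above.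

In each case below we name $M_K$ and the schemes and then list all answers $X$. Adjacent vertices are never both in $X$, and values of $\beta$ come from (3). In (ii), $w,w'$ are the two consecutive internal vertices.

**Step $d=0$: leaf faces are triangles.** (i) is (4) with $b=0$. (ii) Here $\lambda=1$. Mark $w,w'$. Then $\beta(\{w\})=\beta(\{w'\})=-1+1-1=-1$ and $\beta(\varnothing)=-3$. Contradiction.

**Step $d=1$: faces of height two.** (i) Suppose $h=1$; then $\lambda(w)=b+2$ with $b\in\{0,1\}$. Take $M_K=\{u,w\}$, S1 on $uw$, and $R_b(w\to v)$. If $u\in X$, then $w$ has $2-1=1$ token and burden $1$: overload. Next, $\beta(\{w\})=-1+(b+2)-1-1-b=-1$, where the terms after $\lambda(w)$ are the mark on $u$, the burden on $u$ and the burden on $v$. Finally $\beta(\varnothing)\le-1-2+2=-1$. Contradiction. So $h\ge2$, and (4) gives $b=1$, $h=2$.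

(ii) $\lambda=1+1+2-2=2$. Take $M_K=\{w,w'\}$ and S1 on $ww'$: $\beta(\{w\})=\beta(\{w'\})=-1+2-1-1=-1$ and $\beta(\varnothing)=-1-2+1=-2$.

**Step $d=2$: faces of height three.** By Lemma 4, $h\ge2$, so $b\ge1$ by (4). (i) Suppose $h=2$, so $f(w)=3$.

If $b=1$, then $\lambda(w)=3$. Take $M_K=\{u,w\}$ and S2-center on $uw$. If $u\in X$, then $w$ has $2$ tokens and burden $2$: overload. $\beta(\{w\})=-1+3-1-2=-1$ and $\beta(\varnothing)=-1-2+2=-1$.

If $b=2$, then $\lambda(w)=4$. Take $M_K=\{u,w,v\}$, S2-center on $uw$, and S2-arrow from $v$ on $wv$. If $X$ contains $u$ or $v$, then $w$ is uncolored with $2$ tokens and burden at least $2$: overload. $\beta(\{w\})=-1+4-2-2-0=-1$: two other marks, burden $2$ on $u$, burden $0$ on $v$. $\beta(\varnothing)=-1-3+2+1=-1$.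

Both are contradictions. So $h\ge3$, and (4) gives $h=3$, $b=2$.

(ii) $\lambda=2+2+2-3=3$. Take $M_K=\{w,w'\}$ and S2-center on $ww'$: $\beta(\{w\})=\beta(\{w'\})=-1+3-1-2=-1$ and $\beta(\varnothing)=-1-2+2=-1$.

**Step $d=3$: faces of height four.** Again $h\ge2$ by Lemma 4. (i) Suppose $h\in\{2,3\}$; $\lambda(w)=b+5-h$. Take $M_K=\{u,w\}$; on $uw$ use S3-full if $h=2$ and S3-arrow from $u$ if $h=3$. In both cases $\kappa=1$, the burden on $w$ is $h$ when $u$ is colored, and the burden on $u$ is $4-h$ when $w$ is colored. Add $R_b(w\to v)$. If $u\in X$, then $w$ has $h$ tokens and burden $h$: overload. $\beta(\{w\})=-1+(b+5-h)-1-(4-h)-b=-1$. $\beta(\varnothing)\le-1-2+2=-1$. Contradiction. So $h\ge4$, and (4) gives $h=4$, $b=3$.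

(ii) Let $a=w_i$, $a'=w_{i+1}$ be consecutive internal vertices with $h=4$ between $\Gamma_3$-edges; $\lambda(a)=\lambda(a')=3+3+2-4=4$. Let $u=w_{i-1}$. Take $M_K=\{a,a'\}$. On $ua$ use S3-leaf at $a$ (cost $1$; burden $2$ on $u$ when $a$ is colored). On $aa'$ use S3-arrow from $a'$ (cost $1$; burden $3$ on $a$ when $a'$ is colored, $1$ on $a'$ when $a$ is colored). Then $\beta(\varnothing)=-1-2+2=-1$ and $\beta(\{a\})=-1+4-1-2-1=-1$. However, $\beta(\{a'\})=-1+4-1+1-3=0$. In this case $g(a)=5-1-3=1$, and the only surviving core edge at $a$ is $ua$, with its S3-leaf at $a$. Correction (C2) lowers the bound to $-1$. Contradiction.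

**Step $d=4$: no face of height five.** A face of height $5$ has a path edge carrying $\Gamma_4$, and this edge has an internal end. So $w$ and $u,v,b,h$ exist as above, and we derive a contradiction in every case. Let $q$ be the apex of the $\Gamma_4$ on $uw$; $f(q)=5$. Refine the frame by putting $q$ into $K$: now $uq,qw$ carry $\Gamma_3$ and $uw$ carries $\Gamma_0$. By (2), $\lambda(q)=8-4=4$, and $\lambda(w)=b+6-h$. By Lemma 4 and (4), $2\le h\le b+1\le5$. So either $h\in\{2,3\}$, or $h=4$ and $b=3$, or $h\in\{4,5\}$ and $b=4$. Below, $uq$ carries no marks, and $u,v$ are unmarked.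

*Case $h\in\{2,3\}$.* Take $M_K=\{q,w\}$; on $qw$ use S3-full if $h=2$ and S3-arrow from $q$ if $h=3$ (burden $h$ on $w$ when $q$ is colored, $4-h$ on $q$ when $w$ is colored); add $R_b(w\to v)$. If $q\in X$, then $w$ has $h$ tokens and burden $h$: overload. $\beta(\varnothing)\le-1-2+2=-1$. $\beta(\{w\})=-1+(b+6-h)-1-(4-h)-b=0$; here $g(q)=5-1-(4-h)=h\in\{2,3\}$, and $uq$, unmarked, is the only surviving core edge at $q$. So (C1) gives $-1$.

*Case $h=4$, $b=3$.* Here $\lambda(w)=5$. Take $M_K=\{q,w\}$; on $qw$ S3-arrow from $q$ (burden $3$ on $w$ when $q$ is colored, $1$ on $q$ when $w$ is colored); on $wv$ S3-leaf at $w$ (cost $1$; burden $2$ on $v$ when $w$ is colored). $\beta(\varnothing)=-1-2+2=-1$. $\beta(\{w\})=-1+5-1-1-2=0$; here $g(q)=5-1-1=3$ and only $uq$ survives at $q$, so (C1) gives $-1$. $\beta(\{q\})=-1+4-1+1-3=0$; here $g(w)=5-1-3=1$, and the surviving core edges at $w$ are $uw$, carrying $\Gamma_0$, and $wv$, with S3-leaf at $w$. So (C2) gives $-1$.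

*Case $h\in\{4,5\}$, $b=4$.* Let $q'$ be the apex of the $\Gamma_4$ on $wv$, and put also $q'$ into $K$, with $\Gamma_3$ on $wq',q'v$ and $\Gamma_0$ on $wv$. Then $\lambda(q')=4$ and $\lambda(w)=10-h$. Take $M_K=\{q,w,q'\}$, S3-arrow from $q$ on $qw$, and S3-arrow from $q'$ on $wq'$. $\beta(\varnothing)=-1-3+2=-2$. $\beta(\{q\})=-1+4-2+1-3=-1$, and likewise $\beta(\{q'\})=-1$. If $X=\{q,q'\}$, then $w$ has $h\le5$ tokens and burden $3+3=6$: overload. Finally $\beta(\{w\})=-1+(10-h)-2-1-1=5-h$. Here $g(q)=g(q')=5-1-1=3$, and the only surviving core edges at $q$ and $q'$ are $uq$ and $vq'$, both unmarked. The first use of (C1) changes tokens only at $u$, so (C1) can be used again at $q'$. The bound becomes $3-h<0$.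

All cases are contradictory, so no face has height $5$. $\square$

## The two ends of a longest path in the weak dual

We now finish the proof of Theorem 1. In the longest path $F_1,\dots,F_\Delta$, rooted at $F_\Delta$, the face $F_j$ has height exactly $j$. It is at least $j$ because of $F_j,F_{j-1},\dots,F_1$, and a longer downward path from $F_j$, preceded by $F_\Delta,\dots,F_{j+1}$, would be longer than the longest path.

If $\Delta\ge5$, then $F_5$ has height $5$, contradicting Proposition 5.

If $2\le\Delta\le4$, then by Proposition 5 the root $F_\Delta$ is a triangle on $s,t$ and the apex $z$, where $r=st$, and both $sz$ and $zt$ carry $\Gamma_{\Delta-1}$ via the vertices beyond them. As $\Delta-1\ge1$, these sets are nonempty, so $sz$ and $zt$ are chords and $F_\Delta$ has two neighbors in $T$. But $F_\Delta$ is an end of a longest path, hence a leaf of $T$: contradiction.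

If $\Delta=1$, then $G$ is a single triangle by Proposition 5, and $\operatorname{def}(G,f)=-1$ means $\sum f=5$. But $f\ge2$ everywhere gives $\sum f\ge6$: contradiction.

Hence there is no counterexample, and Theorem 1 is proved. $\blacksquare$

## Graphs without a $K_{2,3}$-minor

For Theorem 2 we show that each 2-connected piece is outerplanar or $K_4$, that $K_4$ is sp-greedy, and that pieces can be glued.

**Step 1: gluing at a vertex preserves sp-greediness.** Let $G=G_1\cup G_2$ with $V(G_1)\cap V(G_2)$ equal to $\{w\}$ or empty, no edges outside $G_1,G_2$, and both $G_i$ sp-greedy. Let $\operatorname{def}(G,f)\le-1$. In the disjoint case some part has negative deficiency and is therefore losing; use (L0). In the other case, by (L0) we may raise $f$ until $\operatorname{def}(G,f)=-1$. Split $f(w)$ as in Lemma 1: $G_1$ with $w\mapsto t$ and $G_2$ with $w\mapsto f(w)-t$ both have deficiency $-1$. Both are losing since the $G_i$ are sp-greedy, and (L3) applies. So every position on $G$ with negative deficiency is losing.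

**Step 2: $K_n$ is sp-greedy** (we need $n=4$). Let $f\ge1$ with $\sum f<\sigma(K_n)=n(n+1)/2$. Sort the values as $f_1\le\dots\le f_n$. Some $f_j\le j-1$, for otherwise $\sum f\ge1+2+\dots+n$. So there are $j$ vertices with at most $j-1$ tokens each. In each round Lister marks all uncolored ones among them. Painter colors at most one per round, so after at most $j-1$ rounds some uncolored vertex among them has no tokens.

**Step 3: a 2-connected graph $B$ without $K_{2,3}$-minor is outerplanar or $K_4$.** Suppose $B$ is not outerplanar. By the Chartrand–Harary theorem it has a $K_4$-minor, and since $K_4$ has maximum degree $3$, $B$ contains a subdivision of $K_4$, with branch vertices $a,b,c,d$, say. If the edge $ab$ were subdivided by a vertex $e$, the three internally disjoint paths from $a$ to $b$ through $e$, $c$ and $d$ would give a $K_{2,3}$-minor with sides $\{a,b\}$ and $\{e,c,d\}$. The same holds for the other edges. So $B\supseteq K_4$. If $B$ had a further vertex, 2-connectivity would give a path through it, with interior outside this $K_4$, joining two of its vertices $a,b$. Together with the paths $acb$ and $adb$ this gives a $K_{2,3}$-minor.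 So $B$ has four vertices and $B=K_4$.

**Step 4: conclusion.** Let $G$ have no $K_{2,3}$-minor. Each block of $G$ is $K_1$, $K_2$, or 2-connected without $K_{2,3}$-minor, so it is outerplanar or $K_4$. By Theorem 1 and Step 2 each block is sp-greedy. Gluing the blocks of each component one after another at cut vertices, and then putting the components together, Step 1 shows that $G$ is sp-greedy.

That $K_{2,3}$ is not sp-greedy was shown in the first section: two tokens everywhere suffice, and $10<11$. Finally, the $K_{2,3}$-minor-free graphs form a minor-closed class. Any minor-closed class consisting of sp-greedy graphs cannot contain $K_{2,3}$, so none of its members has a $K_{2,3}$-minor. This proves Theorem 2. $\blacksquare$
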